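# Almost every word is seen in critical bond percolation on the square lattice

## 1. Two theorems on words in the line graph of $\mathbb Z^2$

**Theorem 1.** Let $\mathcal G$ be the line graph (covering graph) of $\mathbb Z^2$: its vertices are the edges of $\mathbb Z^2$, and two are adjacent when the edges share an endpoint. Give each vertex $v$ of $\mathcal G$ an independent fair bit $X(v)\in\{0,1\}$, with joint law $P$. A word $\xi=(\xi_1,\xi_2,\dots)\in\{0,1\}^{\mathbb N}$ is *seen* if there is an infinite self-avoiding path $(v_1,v_2,\dots)$ in $\mathcal G$ with $X(v_i)=\xi_i$ for all $i\ge1$; let $\rho(\xi)$ be the $P$-probability of this. For $0<\beta<1$ let $\mu_\beta$ be the law of a word with i.i.d. letters, $\mu_\beta\{\xi_i=0\}=\beta$. Then for **every** $\beta\in(0,1)$ one has $\rho(\xi)=1$ for $\mu_\beta$-almost all $\xi$. The answer does not depend on $\beta$.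

**Theorem 2.** Let $L_n(\xi)$ be the maximal length of a block of equal consecutive letters in $(\xi_1,\dots,\xi_n)$, and let $r_1\ge0$, $r_m>0$ $(m>1)$ be the run lengths of $\xi$, where odd-numbered runs consist of ones and even-numbered runs of zeros.

(a) There is $\varepsilon_0>0$ such that $\rho(\xi)=1$ for every word $\xi$ with $L_n(\xi)\le n^{\varepsilon_0}$ for all large $n$. In particular $\rho(\xi)=1$ if $r_m(\xi)$ is bounded.

(b) If some $r_m=\infty$ (eventually constant words), or if $\limsup_m r_m/(r_1+\dots+r_{m-1})^2=\infty$, then $\rho(\xi)=0$.

Let us unpack this. In bond language: every edge of $\mathbb Z^2$ is open ($1$) or closed ($0$) with probability $\frac12$, which is the critical density. We walk along edges, consecutive ones sharing an endpoint and none used twice, and want to read the prescribed word. The four edges at a vertex $x$ of $\mathbb Z^2$ are pairwise adjacent in $\mathcal G$; so a path in $\mathcal G$ may use three edges $e,f,g$ at the same $x$ in succession. For instance, if $X(e)=X(f)=1$ and $X(g)=0$, then $(e,f,g)$ reads $110$. This freedom drives the whole proof.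

As an example of run lengths, the word $0011101\dots$ has $r_1=0$, $r_2=2$, $r_3=3$, $r_4=1$, and $L_7=3$. By Fubini's theorem, Theorem 1 is equivalent to: $P$-almost surely, $\mu_\beta$-almost all words are seen. Part (a) allows runs up to a small power of the position; part (b) excludes words with runs much longer than the square of everything before; Theorem 2 makes no statement about words in between. For comparison, the paper "Almost all words are seen in critical site percolation on the triangular lattice" concerns the triangular lattice, where for each $\beta$ the conclusion of Theorem 1 holds, every word with bounded $r_m$ has $\rho=1$, and the constant words have $\rho=0$.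

**Conventions.** From now on "edge" means an edge of $\mathbb Z^2$ (a vertex of $\mathcal G$) and "vertex" a point of $\mathbb Z^2$. A path in $\mathcal G$ is a sequence of distinct edges, consecutive ones sharing an endpoint. We write $|\cdot|$ for the sup norm, $\Lambda(r)=\{x\in\mathbb Z^2:|x|\le r\}$ and $\partial\Lambda(r)=\{x:|x|=r\}$. Letters $C,c$ denote positive absolute constants that may change from line to line.

**Lemma 3 (0–1 law).** $\rho(\xi)\in\{0,1\}$ for every word $\xi$. Hence $\rho(\xi)>0$ implies $\rho(\xi)=1$.

*Proof.* Fix a starting edge $e$. The finite paths from $e$ that read prefixes of $\xi$ form a tree, which is locally finite since every edge has six neighbours in $\mathcal G$. If all prefixes are seen from $e$, the tree is infinite, and by König's lemma it has an infinite branch, so $\xi$ is seen from $e$. The converse is clear. Therefore $\{\xi\text{ is seen}\}=\bigcup_e\bigcap_n\{(\xi_1,\dots,\xi_n)\text{ is seen from }e\}$ is measurable. It is invariant under translations of $\mathbb Z^2$, and the i.i.d. measure $P$ is ergodic under them. ∎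

**Theorem 2(a) implies Theorem 1.** Let $\kappa=\max(\beta,1-\beta)<1$. A constant block of length at least $A\log n$ inside $(\xi_1,\dots,\xi_n)$ starts at one of at most $n$ positions and uses one of two letters, so $\mu_\beta(L_n\ge A\log n)\le 2n\,\kappa^{A\log n-1}$, which is summable in $n$ for $A$ large. By Borel–Cantelli, $\mu_\beta$-a.s. $L_n=O(\log n)$, hence $L_n\le n^{\varepsilon_0}$ for all large $n$.

So it remains to prove Theorem 2. Part (b) is short; part (a) is the main work.

## 2. Crossings, arms, influences

Write $P_p$ for bond percolation of density $p$. These are the standard facts used.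

* Russo–Seymour–Welsh (RSW) theory. There is $c_2>0$ such that for all $h\ge1$ the rectangle $[0,8h]\times[0,h]$ has an open left–right crossing with $P_{1/2}$-probability at least $c_2$. There are $C$ and $c_1\in(0,\frac12]$ with $P_{1/2}(\Lambda(r)\leftrightarrow\partial\Lambda(s))\le C(r/s)^{c_1}$ for $1\le r\le s$. At $p=\frac12$ there is a.s. no infinite open and no infinite closed cluster.
* Russo's formula. For an increasing event depending on finitely many edges, $\frac{d}{dp}P_p=\sum_eP_p(e\text{ is pivotal})$. More generally, for any $\{0,1\}$-valued $\Phi$, the derivative of $E\Phi$ in the parameter of bit $e$ is $P(\Phi(Y_e{=}1)=1,\Phi(Y_e{=}0)=0)-P(\Phi(Y_e{=}1)=0,\Phi(Y_e{=}0)=1)$.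
* The O'Donnell–Saks–Schramm–Servedio (OSSS) inequality. If $\Phi$ is a $\{0,1\}$-valued function of finitely many independent bits and a decision tree determines $\Phi$, then $\mathrm{Var}\,\Phi\le\sum_e\delta_e\,\mathrm{Inf}_e$, where $\delta_e$ is the probability that $e$ is queried and $\mathrm{Inf}_e$ the probability that resampling bit $e$ changes $\Phi$.

A *decision tree* queries bits one at a time, the next query depending on the answers so far. Example: $\Phi=x_1x_2$ with fair bits; query $x_1$, and query $x_2$ only if $x_1=1$. Then $\delta_1=1$, $\delta_2=\frac12$, $\mathrm{Inf}_1=\mathrm{Inf}_2=\frac12\cdot\frac12=\frac14$, and indeed $\mathrm{Var}\,\Phi=\frac3{16}\le\frac14+\frac18$.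

## 3. Long runs prevent a word from being seen

We prove Theorem 2(b). The simplest case is a constant word: seeing $(1,1,1,\dots)$ means infinitely many distinct, successively adjacent open edges, that is, an infinite open cluster.

*Some $r_m=\infty$.* If $\xi$ is seen, there is an infinite open or an infinite closed cluster, which has probability $0$ at $p=\frac12$.

*All $r_m$ finite.* Let $s_m=r_1+\dots+r_{m-1}$, which tends to $\infty$. Fix an edge $e$ and an endpoint $y$ of $e$. If $\xi$ is seen on $(v_i)$ with $v_1=e$, then $v_i\subset y+\Lambda(i)$. The edges $v_{s_m+1},\dots,v_{s_m+r_m}$ are $r_m$ distinct edges of one monochromatic cluster meeting $y+\Lambda(s_m+1)$. For integers $t\ge1$ there are $2\cdot2t(2t+1)=8t^2+4t\le12t^2$ edges inside $\Lambda(t)$. Take $t=\lfloor\sqrt{r_m/13}\rfloor$. If $t\ge1$ then $r_m\ge13t^2>12t^2$, so the cluster leaves $y+\Lambda(t)$; if also $t>s_m+1$, it joins $y+\Lambda(s_m+1)$ to $y+\partial\Lambda(t)$. By the arm bound, applied to the open and the closed edges, this has probability at most $2C((s_m+1)/t)^{c_1}$. Along a subsequence with $r_m/s_m^2\to\infty$ we have $t/s_m\to\infty$, so the bound tends to $0$,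 and $\xi$ is a.s. not seen from $e$. Sum over the countably many $e$. ∎

## 4. Trying each edge once reproduces critical percolation

Now fix a word with short runs and try to see it. The natural attempt is greedy. Start at a vertex $o$ and test its edges against $\xi_1$; a success gets index $1$. Whenever a new vertex $x$ is entered through an edge of index $D$, test the untried edges at $x$ against $\xi_{D+1}$; a success gets index $D+1$ and allows us to enter its other endpoint.

Each edge is tested once, and whichever letter is used, a test succeeds with probability $\frac12$ given the past. So the field of successes is i.i.d. fair, and the successful edges are exactly the open edges of the cluster of $o$ in a *critical* percolation. This cluster is a.s. finite, and it reaches distance $n$ with probability at most $Cn^{-c_1}$. The attempt fails for every word; and it had to, since it never uses that letters change, while constant words are not seen.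

So we must use letter changes. Suppose $x$ is entered through $e$ with index $D$, its other edges $f_1,f_2,f_3$ are untried, and $\xi_{D+1}\ne\xi_{D+2}$. If at least one of them, say $f_1$, carries $\xi_{D+1}$, then every other one can be used: $f_i$ with $X(f_i)=\xi_{D+1}$ continues $(\dots,e)$ with index $D+1$, and $f_i$ with $X(f_i)=\xi_{D+2}$ continues $(\dots,e,f_1)$ with index $D+2$. So with probability $\frac78$ all three edges are reached, and none with probability $\frac18$. The expected number of reached edges is $\frac{21}8$ instead of $\frac32$. For the alternating word $1010\dots$ this bonus is available at every vertex.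

For other words, here is where the plan stops. Whether $x$ gives a bonus depends on its entrance index $D$, which the configuration controls. Take $\xi=11001100\dots$: then $\xi_{D+1}\ne\xi_{D+2}$ exactly when $D$ is odd. In the greedy exploration $D$ has the parity of the graph distance from $o$ to $x$, so vertices at even distance *never* give a bonus. With runs of length $R$ the useful indices are those with $D\equiv-1$ mod $R$. We have no lower bound for the chance that a given vertex is useful, and no independence of the configuration that shaped $D$.

The way out has three parts.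

1. Randomize the indices. At an ordinary vertex, toss a coin, and if it says so, test the edges after the first success against $\xi_{D+2}$, reaching them by the detour through that first success. Every edge still gets one fair test, so the *set* of reached edges does not change, but the indices do. Over a path with about $M$ vertices, $D$ spreads over a window of width of order $\sqrt M$, each value having probability of order at least $M^{-1/2}$. If runs are shorter than the window, some value in it is useful.
2. Use bonuses only at a sparse set of *active* vertices, each centred in a square of radius $M$ in which the indices are randomized afresh. A coupling turns "useful" into independent coin flips of probability of order $M^{-1/2}$, independent of the field of successes.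
3. Show that sparse bonuses are worth an increase of the density by a multiple of $M^{-5}$. At scale $h=2^k$, an increase $\delta$ makes crossings of $8h\times h$ rectangles very likely once $\delta h^{c_1}$ is large (Section 5). With $M\approx2^{\sigma k}$ and $5\sigma=c_1/2$ this is the case.

## 5. A polynomially small increase of density forces crossings

**Lemma 4.** Let $\phi(p)$ be the $P_p$-probability that $[0,8h]\times[0,h]$ has an open left–right crossing. For $0\le\delta\le\frac14$: $\;1-\phi(\frac12+\delta)\le C\exp(-c\,\delta h^{c_1})$.

*Proof.* We build decision trees with small query probabilities and apply OSSS.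

**Step 1: the dual picture.** Consider the dual vertices $(i+\frac12,l+\frac12)$, $0\le i<8h$, $-1\le l\le h$, and the dual edges crossing the edges of the rectangle not contained in its left or right side; edges contained in these two sides are never pivotal. By planar duality, there is no open crossing iff a path of dual edges crossing closed edges (a "closed dual path") joins level $-\frac12$ to level $h+\frac12$. Such a path visits each level $j+\frac12$, $0\le j<h$.

**Step 2: one decision tree for each level.** Fix $j$. Repeatedly query an unqueried edge whose dual has an endpoint already known to be joined to level $j+\frac12$ by closed dual edges (vertices of that level count as joined), until none is left. Every bottom–top closed dual path lies in an explored cluster, so the answers determine whether a crossing exists.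

If $e$ is queried, one endpoint of its dual, at vertical distance $r$ or $r'$ from the level, is joined to the level by a closed dual path. For $p\ge\frac12$ closed dual edges have density $1-p\le\frac12$, so the arm bound gives $\delta_e\le C\max(1,r)^{-c_1}+C\max(1,r')^{-c_1}$.

**Step 3: average over the levels.** For a dual vertex at level $l+\frac12$, $-1\le l\le h$, since $c_1\le\frac12$,
$$\frac1h\sum_{j=0}^{h-1}\max(1,|l-j|)^{-c_1}\le\frac1h\Bigl(1+2\sum_{r=1}^{h+1}r^{-c_1}\Bigr)\le Ch^{-c_1}.$$
The variance of the crossing indicator is $\phi(1-\phi)$. Averaging OSSS over $j$, with $\mathrm{Inf}_e=2p(1-p)P_p(e\text{ pivotal})$ and Russo's formula, gives $\phi(1-\phi)\le Ch^{-c_1}\phi'(p)$, that is, $\frac{d}{dp}\log\frac{\phi}{1-\phi}\ge ch^{c_1}$.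

**Step 4: integrate.** From $\frac12$ to $\frac12+\delta$, with $\phi(\frac12)\ge c_2$, we get
$$1-\phi(\tfrac12+\delta)\le\frac{1-\phi}{\phi}(\tfrac12+\delta)\le\frac{1-\phi(\frac12)}{\phi(\frac12)}e^{-c\delta h^{c_1}}\le c_2^{-1}e^{-c\delta h^{c_1}}.\qquad∎$$

## 6. Rectangles, squares and active vertices

**Exponents.** Let
$$\sigma=\frac{c_1}{10},\qquad m_i=\lceil2^{\sigma i}\rceil,\qquad\varepsilon_0=\frac\sigma5,\qquad J_i=2^{2i+16},\qquad \ell_i=\Bigl\lfloor\frac{2^{\sigma i/2}}{10}\Bigr\rfloor .$$
Fix $\xi$ with $L_n(\xi)\le n^{\varepsilon_0}$ for all large $n$. As $J_i^{\varepsilon_0}=2^{0.4\sigma i+3.2\sigma}$ grows more slowly than $\ell_i$, for all large $i$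
$$L_{J_i}(\xi)\le\ell_i .\tag{1}$$
Here $m_i$ is the radius of squares at distance about $2^i$ from the origin, $J_i$ will bound the indices occurring there, and $\ell_i$ is a window length below $\sqrt{m_i}/10$.

**Rectangles.** Let $A_0=B_0=0$. For $k$ even, $R_k=[A_k,A_k+8\cdot2^k]\times[B_k,B_k+2^k]$, with start side the left and end side the right side, $A_{k+1}=A_k+6\cdot2^k$, $B_{k+1}=B_k$. For $k$ odd, $R_k=[A_k,A_k+2^k]\times[B_k,B_k+8\cdot2^k]$, start side the bottom, end side the top, $A_{k+1}=A_k$, $B_{k+1}=B_k+6\cdot2^k$. For example $R_0=[0,8]\times[0,1]$, $R_1=[6,8]\times[0,16]$, $R_2=[6,38]\times[12,16]$.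

We have $A_k+B_k=6(2^k-1)$, and for $k\ge1$ the last increment gives $\max(A_k,B_k)\ge6\cdot2^{k-1}$. Hence
$$R_k\subset\{x:3\cdot2^k\le|x|\le14\cdot2^k\}\qquad(k\ge1).\tag{2}$$

**Gluing.** Let $\gamma_k$ be a simple lattice path in $R_k$ from start to end side, stopped at the first hit of the end side; likewise $\gamma_{k+1}$ in $R_{k+1}$. We need them to meet, and in the right order. Take $k$ even ($k$ odd: exchange coordinates). Then $R_k\cap R_{k+1}=T_k=[A_k+6\cdot2^k,A_k+8\cdot2^k]\times[B_k,B_k+2^k]$. The final segment of $\gamma_k$, from its last visit to $x_1=A_k+6\cdot2^k$, crosses $T_k$ horizontally. The initial segment of $\gamma_{k+1}$, until it first hits $x_2=B_k+2^k$, crosses $T_k$ vertically. So they share a vertex $v_k$. On $\gamma_{k+1}$, the vertex $v_k$ lies in this initial segment, while $v_{k+1}$ lies in the final segment, which begins at the last visit to $x_2=B_{k+1}+6\cdot2^{k+1}$ and hence later. So following $\gamma_k$ from $v_{k-1}$ to $v_k$, then $\gamma_{k+1}$ from $v_k$ to $v_{k+1}$, and so on, we always move *forward*. This matters because the steps used later are directed.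

**Base scale.** Let $k_1$ be even and large, depending on $\xi$: finitely many requirements appear below, and (1) holds for $i\ge k_1$. Let $S_0$ be the start side of $R_{k_1}$. For even $k$, $A_k=2(2^k-1)$ and $B_k=4(2^k-1)$, so $S_0\subset\Lambda(5\cdot2^{k_1})$. For $j>k_1$, $R_j\subset\{x_1\ge A_{k_1+1}=8\cdot2^{k_1}-2\}$. Let $K>k_1+10$ and
$$\mathcal D=\{x\in\mathbb Z^2:7\cdot2^{k_1}\le|x|\le2^{K-1}\}.$$
By (2) and $14\cdot2^{K-5}\le2^{K-1}$, $R_k\subset\mathcal D$ for $k_1<k\le K-5$.

For $x\in\mathcal D$ with $2^i\le|x|<2^{i+1}$ put
$$i(x)=i,\quad M_x=m_i,\quad j(x)=i+4,\quad Q_x=\{y:|y-x|\le M_x\},\quad q_x=\tfrac1{20}M_x^{-1/2},\quad\lambda_x=M_x^{-4}.$$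
Every $Q_x$ is at distance more than $3$ from $S_0$ for $k_1$ large, since $|x|-M_x-5\cdot2^{k_1}\ge\frac27|x|-M_x>3$.

**Definition (active set).** A set $\mathcal A\subset\mathcal D$ is admissible if $|x-x'|>4(M_x+M_{x'})$ for all distinct $x,x'\in\mathcal A$. The active set is a random admissible set with hard-core law $\nu(\mathcal A)\propto\prod_{x\in\mathcal A}\lambda_x$.

Example: if $\mathcal D$ had just two points $x,x'$, too close to each other, then $\nu(\emptyset),\nu(\{x\}),\nu(\{x'\})$ would be $1,\lambda_x,\lambda_{x'}$ divided by $1+\lambda_x+\lambda_{x'}$. In general, removing points keeps a set admissible, and for $S\subset\mathcal A$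
$$\nu(\mathcal A)=\nu(\mathcal A\setminus S)\prod_{x\in S}\lambda_x .\tag{3}$$
The squares $Q_x$, $x\in\mathcal A$, are disjoint; in particular $Q_z$, $z\in\mathcal A$, contains no active vertex but $z$, and no other active vertex lies within distance $8$ of $z$.

**Stages.** For $j\ge k_1+4$ let
$$W_j=\Lambda(2^j)\cup\bigcup\{Q_x:x\in\mathcal A,\ Q_x\cap\Lambda(2^j)\ne\emptyset\}.$$
Each $Q_x$ with $x\in\mathcal A$ is contained in $W_j$ or disjoint from it. If $Q_x$ meets $\Lambda(2^j)$, its points have norm at most $2^j+2M_x$, and $M_x\le|x|^\sigma+1$ is far below $2^{j-1}$ for $k_1$ large; so $W_j\subset\Lambda(2^{j+1})$. By (2), $R_k\subset W_{k+4}$.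

## 7. The exploration and its field of successes

Let $X$ be the percolation configuration. Independently take $\mathcal A$ and independent coins: for each vertex $x$ a fair bit $\theta_x\in\{0,1\}$ and a uniform order $\pi_x$ of the four edges at $x$. Everything happens on the finite set $E$ of edges meeting $\Lambda(2^{K+2})$.

Edges become *tried* and *reached*. A reached edge $f$ gets an index with $X(f)=\xi_{\mathrm{idx}(f)}$ and, if the index exceeds $1$, a *parent*: an adjacent, previously reached edge of index $\mathrm{idx}(f)-1$. Each edge is reached at most once. Indices drop by one at each passage to the parent, so the ancestors of $f$ are distinct, and the chain of ancestors, ending with $f$, is a path in $\mathcal G$ reading $(\xi_1,\dots,\xi_{\mathrm{idx}(f)})$.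

**Definition (visit of $x$ via a reached edge $e\ni x$, the entrance edge; $D=\mathrm{idx}(e)$).**

* If $x\notin\mathcal A$: try the untried edges at $x$ in the order $\pi_x$ with the letter $\xi_{D+1}$. A try of $f$ succeeds iff $X(f)=\xi_{D+1}$; then $f$ is reached with parent $e$ and index $D+1$. If $\theta_x=1$, then after the first success $g$ the remaining untried edges are tried with $\xi_{D+2}$ instead; a success is reached with parent $g$ and index $D+2$.
* If $x\in\mathcal A$: try all untried edges at $x$, in the order $\pi_x$, with $\xi_{D+1}$; successes are reached with parent $e$ and index $D+1$. If at least one of these tries succeeds and $\xi_{D+1}\ne\xi_{D+2}$, let $g$ be the first success. Then in addition *every* not yet reached edge $w$ at $x$, including those tried earlier, becomes reached: with parent $e$ and index $D+1$ if $X(w)=\xi_{D+1}$, with parent $g$ and index $D+2$ if $X(w)=\xi_{D+2}$.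

Example of the first rule: if exactly two untried edges $f_1,f_2$ at $x$ will succeed and $\pi_x$ puts $f_1$ first, their indices are $D+1,D+1$ if $\theta_x=0$ and $D+1,D+2$ if $\theta_x=1$.

**Definition (order of visits).** First the vertices of $S_0$ are visited one after the other as sources: untried edges are tried with $\xi_1$, successes get index $1$ and no parent. Then come the stages $j=k_1+4,\dots,K$. As long as there is a reached edge $f=\{x,y\}$ with $x$ visited and $y\in W_j$ unvisited, take the first one in a fixed enumeration. If $y$ is in no square $Q_z$, $z\in\mathcal A$, visit $y$ via $f$. If $y\in Q_z$, run LocalDFS$(y,f)$ in $Q_z$: visit $y$ via $f$; then go through the four neighbours $y'$ of $y$ in a fixed order of directions, and if at that time $f'=\{y,y'\}$ is reached and $y'\in Q_z$ is unvisited, run LocalDFS$(y',f')$ recursively. "A LocalDFS" will mean an outermost call, unless we speak of recursive calls.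

**Definition (the field $Y$).** For a tried edge $f$, $Y(f)=1$ ("$Y$-open") iff $X(f)$ equals the letter used when $f$ was tried, that is, iff the try succeeded. For untried $f\in E$, $Y(f)=X(f)$.

**Lemma 5.** $Y$ is i.i.d. Bernoulli$(\frac12)$ on $E$; the three objects $Y$, $\mathcal A$ and the coins are independent; and the exploration is a function of $(Y,\mathcal A,\text{coins})$.

*Proof.* Fix $\mathcal A$ and the coins. Each step of the exploration is determined by the values of $X$ on the edges already tried (at an active vertex, all its edges have been tried when their $X$-values are used). So from $Y$ we recover successively the next tried edge, the letter used, and its $X$-value; hence the whole exploration and $X$. Thus $X\mapsto Y$ is an injection of the finite set $\{0,1\}^E$ into itself, hence a bijection, and preserves the uniform measure. ∎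

Three bookkeeping facts follow from the rules.

**(F1)** An edge is tried exactly when one of its endpoints is first visited, since a visit of $x$ tries all untried edges at $x$. A $Y$-open edge is reached when tried. A $Y$-closed edge can be reached only at the visit of an endpoint in $\mathcal A$. Every reached edge was reached at the visit of one of its endpoints.

**(F2)** *When a LocalDFS in $Q_z$ is completed, no reached edge joins a visited vertex $y$ of $Q_z$ to an unvisited vertex $y'$ of $Q_z$.* Such an edge was reached at the visit of $y$ by (F1). Vertices of $Q_z$ are visited only within LocalDFS's in $Q_z$, because $S_0\cap Q_z=\emptyset$ and the squares are disjoint. So the loop at $y$ later considered $y'$, and found it visited or visited it, a contradiction. Between two LocalDFS's in $Q_z$ no vertex of $Q_z$ is visited, so no edge inside $Q_z$ becomes reached. Hence every LocalDFS in $Q_z$ is entered by an edge coming from outside $Q_z$, and its first vertex $y_0$ has $|y_0-z|=M_z$.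

**(F3)** *At the end of stage $j$ no reached edge leads from a visited vertex to an unvisited vertex of $W_j$, and every edge reached up to stage $j$ has index at most $2^{2j+7}$.* The first part is the stopping rule of the stage. For the second, all vertices visited so far lie in $W_j\subset\Lambda(2^{j+1})$, so the edge and its ancestors are distinct edges meeting $\Lambda(N)$, $N=2^{j+1}$; there are $2(2N+1)(2N+2)\le32N^2=2^{2j+7}$ of these.

## 8. Depth-first paths whose course ignores the coins

The coins must change the index at $z$ without changing the route to $z$, and the route must have many vertices where the coins matter. Call an edge *fresh* at a visit if it is untried just before it.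

**Lemma 6.** Consider a LocalDFS in $Q_z$, $z\in\mathcal A$.

(i) Given $\mathcal A$, $Y$ and everything before this LocalDFS, its course up to the visit of $z$ (or to its end, if $z$ is not visited), i.e. the sequence of visited vertices and calls, does not depend on the coins at the vertices visited in it. It proceeds exactly along edges that are fresh at the visit of their first endpoint and $Y$-open.

(ii) Suppose $z$ is visited in it, with recursion path $y_0,y_1,\dots,y_m=z$. Let $g=\{y_i,y'\}$, $0\le i<m$, $y'\in Q_z$, be $Y$-open and not an edge of this path. Then there is $l\le i$ with $y_l\in\{y_i,y'\}$ such that $g$ is fresh at the visit of $y_l$.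

*Proof.* (i) Before $z$, only vertices outside $\mathcal A$ are visited. At such a vertex $y$ the edges reached at its visit are exactly the fresh $Y$-open ones, whatever the coins; these decide only indices. An edge at $y$ that was tried before has its other endpoint already visited by (F1), so it is not used to move. The set of tried edges is the set of edges with a visited endpoint. So the next move depends only on $Y$ and the visited set.

(ii) If $g$ is fresh at the visit of $y_i$, take $l=i$. Otherwise, by (F1), $y'$ was visited before $y_i$; so $y'\ne z$, and $g$, being $Y$-open, was reached at the visit of $y'$. By (F2), $y'$ was not visited in an earlier LocalDFS of $Q_z$, for then $y_i$ would have been visited by its completion. So $y'$ was visited in the present LocalDFS while $y_i$ was unvisited. The recursive call at $y'$ goes through its neighbour $y_i$, so it does not end before $y_i$ is visited. Hence this call is still active when $y_i$ is visited. The active calls at that time are those at $y_0,\dots,y_i$; so $y'=y_l$ with $l<i$. And $g$ was fresh at the visit of $y_l$, as neither endpoint had been visited. ∎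

Part (ii) is the reason for depth-first search. Take four vertices of a unit square in cyclic order $y_0,y',y_2,y_1$, with exactly the four sides $Y$-open. A breadth-first search visits $y_0,y',y_1$ and then $y_2$ via $y'$; the edge $\{y_1,y_2\}$ was tried at $y_1$, off the path $y_0,y',y_2$, so it offers no coin on the path. A depth-first search taking $y'$ first goes $y_0,y',y_2$, and $\{y_2,y_1\}$ is fresh at $y_2$.

**Definition (Flex).** For $z\in\mathcal D$ and $n=M_z$, $\mathrm{Flex}(z)$ is the event: for each $Y$-open self-avoiding path with $n$ edges ending at $z$, at least $n/20$ $Y$-open edges not on the path are incident to its interior vertices.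

**Lemma 7.** $P(\mathrm{Flex}(z)^c)\le3e^{-0.08M_z}$.

*Proof.* There are at most $4\cdot3^{n-1}$ paths, each $Y$-open with probability $2^{-n}$. Each of the $n-1$ interior vertices has two non-path edges, and an edge is counted at most twice, so at least $n-1$ distinct non-path edges are available, independent of the path. Among $n-1$ of them, fewer than $n/20$ are $Y$-open with probability at most $2^{-(n-1)}\sum_{i\le n/20}\binom ni\le2^{-(n-1)}e^{nH(1/20)}$, where $H(x)=-x\ln x-(1-x)\ln(1-x)$. The product is $\frac83(\frac34)^ne^{nH(1/20)}$. Since $H(1/20)<0.2$ and $\ln\frac34<-0.287$, it is at most $3e^{-0.08n}$. ∎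

## 9. Spreading the entrance index over a window

Fix $(Y,\mathcal A)$. By Lemma 5 the exploration is then driven by the coins alone. The *history* at a given time consists of the coins at the vertices visited so far; it determines the exploration up to that time, and the coins at unvisited vertices are independent of it. By Lemma 6(i), at the beginning of a LocalDFS in $Q_z$ the history already determines whether $z$ will be visited in it, and along which recursion path.

**Lemma 8.** Let $k_1$ be large, and fix $(Y,\mathcal A)$ such that $\mathrm{Flex}(z)$ holds for all $z\in\mathcal D$. At the beginning of a LocalDFS in $Q_z$ that will visit $z\in\mathcal A$, in a stage $j\le j(z)$, the conditional probability given the history that the entrance index $D$ of $z$ satisfies $\xi_{D+1}\ne\xi_{D+2}$ is at least $q_z$.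

*Proof.* Let $y_0,\dots,y_m=z$ be the recursion path and $n=M_z$. By (F2), $m\ge n$.

**Step 1: many vertices of the path offer a choice.** Call $y_l$ ($l<m$) *flexible* if at its visit at least two fresh edges are $Y$-open; one of them is always $\{y_l,y_{l+1}\}$. Apply $\mathrm{Flex}(z)$ to the segment formed by the last $n$ edges of the path, which is $Y$-open and self-avoiding. Its interior vertices are at graph distance at most $n-1$ from $z$, so every $Y$-open non-segment edge $g$ at an interior vertex has both endpoints in $Q_z$. It is not another edge of the recursion path, since both path edges at an interior vertex belong to the segment. By Lemma 6(ii), $g$ is fresh at the visit of some endpoint $y_l$, $l<m$, and $g\ne\{y_l,y_{l+1}\}$; so $y_l$ is flexible. At most two such $g$ belong to one $y_l$, because the entrance edge of $y_l$ is not fresh and $\{y_l,y_{l+1}\}$ is excluded. So there are at least $n/40$ flexible vertices.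

**Step 2: write $D$ as a sum.** By the visiting rule,
$$D=\mathrm{idx}(\text{entrance edge of }y_0)+m+\sum_{l<m}h_l,\qquad h_l\in\{0,1\},$$
where $h_l=1$ iff $\{y_l,y_{l+1}\}$ was reached by a detour at $y_l$. Let $\kappa_l\le3$ be the number of fresh $Y$-open edges at the visit of $y_l$; by Lemma 6(i) it does not depend on the coins of this LocalDFS. If $\kappa_l=1$, then $h_l=0$. If $\kappa_l\ge2$, then $h_l=1$ iff $\theta_{y_l}=1$ and $\{y_l,y_{l+1}\}$ is not the first of these $\kappa_l$ edges in the order $\pi_{y_l}$; this has probability $\frac12(1-\frac1{\kappa_l})\in\{\frac14,\frac13\}$. The coins at $y_0,\dots,y_{m-1}$ are independent of the history, so the $h_l$ are conditionally independent.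

**Step 3: a binomial window.** At least $n'=\lceil n/80\rceil$ flexible vertices share the same parameter $s\in\{\frac14,\frac13\}$; choose $n'$ of them. Conditionally on the other $h_l$, $D=\mathrm{const}+T$ with $T\sim\mathrm{Bin}(n',s)$. By the local de Moivre–Laplace theorem, uniformly over integers $a$ with $|a-sn'|\le\sqrt{n'}$,
$$P(T=a)=\frac{1+o(1)}{\sqrt{2\pi s(1-s)n'}}\exp\Bigl(-\frac{(a-sn')^2}{2s(1-s)n'}\Bigr)\qquad(n'\to\infty).$$
For $s=\frac14$ this is at least $(1+o(1))\,0.92\,e^{-8/3}/\sqrt{n'}\ge0.06/\sqrt{n'}$, for $s=\frac13$ at least $(1+o(1))\,0.84\,e^{-9/4}/\sqrt{n'}\ge0.08/\sqrt{n'}$, for $n'$ large. So for $k_1$ large each such $a$ has probability at least $\frac1{20}n'^{-1/2}\ge\frac1{20}n^{-1/2}=q_z$. The number of these consecutive integers is at least $2\sqrt{n'}-1\ge\sqrt{n'}\ge\sqrt{n/80}\ge\sqrt n/10\ge\ell_{i(z)}$.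

**Step 4: the window contains a letter change.** By (F3), every value of $D$ with positive conditional probability satisfies $D+2\le2^{2j(z)+7}+2\le2^{2j(z)+8}=J_{i(z)}$; here we use that the visit occurs in a stage $\le j(z)$. Take $\ell=\ell_{i(z)}$ consecutive values $d,\dots,d+\ell-1$ of $D$ in the window. The $\ell+1$ letters $\xi_{d+1},\dots,\xi_{d+\ell+1}$ have positions at most $J_{i(z)}$, so by (1) they are not all equal. Hence some $D$ among these values has $\xi_{D+1}\ne\xi_{D+2}$, and it is attained with conditional probability at least $q_z$. Average over the other $h_l$. ∎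

For the alternating word the probability in Lemma 8 is $1$ without any detour; the detours serve all other words.

## 10. Turning letter changes into independent coin flips

Let $U_z$, $z\in\mathcal D$, be i.i.d. uniform on $[0,1]$, independent of everything else.

**Definition (the variables $\eta'_z$).** If $\mathrm{Flex}$ holds everywhere on $\mathcal D$: for $z\in\mathcal A$ visited in a stage $\le j(z)$ put $\eta_z=1\{\xi_{D+1}\ne\xi_{D+2}\}$, $D$ being its entrance index; let $a_z\ge q_z$ be the conditional probability of $\{\eta_z=1\}$ in Lemma 8, and set $\eta'_z=\eta_z1\{U_z\le q_z/a_z\}$. For all other $z\in\mathcal D$ set $\eta'_z=1\{U_z\le q_z\}$. If some $\mathrm{Flex}(z)$ fails, set $\eta'_z=1\{U_z\le q_z\}$ for all $z$.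

So, if Flex holds everywhere,
$$\eta'_z=1,\ z\in\mathcal A\text{ visited in a stage}\le j(z)\ \Longrightarrow\ \xi_{D+1}\ne\xi_{D+2}\text{ at }z.\tag{4}$$

**Lemma 9.** $Y,\mathcal A,\eta'$ are independent, and the $\eta'_z$ are independent Bernoulli$(q_z)$.

*Proof.* Fix $(Y,\mathcal A)$ with Flex everywhere; otherwise the claim is clear. Fix $\alpha\in\{0,1\}^{\mathcal D}$, and put $w_z=q_z$ if $\alpha_z=1$, $w_z=1-q_z$ if $\alpha_z=0$. We show $P(\eta'=\alpha\mid Y,\mathcal A)=\prod_zw_z$.

**Step 1: condition on all coins.** Let $\tau_1<\dots<\tau_N$ be the starting times of those LocalDFS's that will visit their centre, in a stage at most $j(\text{centre})$; let $z^{(r)}$ be the centre of the $r$-th, and $Z=\{z^{(1)},\dots,z^{(N)}\}$. The exploration does not use the $U_z$, so the coins determine $N$, $Z$, and $\eta_z,a_z$ for $z\in Z$. Given all coins, the $\eta'_z$ are independent, and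
$$P(\eta'=\alpha\mid Y,\mathcal A,\text{coins})=\prod_{z\notin Z}w_z\prod_{z\in Z}g_z,\qquad g_z=\begin{cases}\eta_zq_z/a_z,&\alpha_z=1,\\1-\eta_zq_z/a_z,&\alpha_z=0.\end{cases}$$

**Step 2: a martingale averages the coins.** Let $\mathcal F_r$ be the history at $\tau_r$ (all coins if $r>N$). By Lemma 6(i), $\{r\le N\}$ and $z^{(r)}$ are $\mathcal F_r$-measurable. For $s<r$ the $s$-th of these LocalDFS's is completed before $\tau_r$, so $g_{z^{(s)}}$ is $\mathcal F_r$-measurable. On $\{r\le N\}$, with $z=z^{(r)}$, $E[\eta_z\mid\mathcal F_r]=a_z$, hence $E[g_z\mid\mathcal F_r]=w_z$. So $\prod_{s\le r\wedge N}g_{z^{(s)}}/w_{z^{(s)}}$, $r\ge0$, is a martingale started at $1$, and its terminal value has expectation $1$. Therefore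
$$P(\eta'=\alpha\mid Y,\mathcal A)=E\Bigl[\prod_{z\notin Z}w_z\prod_{z\in Z}g_z\Bigr]=\prod_{z\in\mathcal D}w_z\;E\Bigl[\prod_{s\le N}\frac{g_{z^{(s)}}}{w_{z^{(s)}}}\Bigr]=\prod_{z\in\mathcal D}w_z.\qquad∎$$

## 11. Permitted crossings

We now have i.i.d. bits $Y$, an independent hard-core set $\mathcal A$, and independent flips. The next model keeps only these.

**Definition (witness).** For $u\in\mathcal D$, $\mathsf P_u$ is the event that $u$ has a neighbour $c$, a *witness*, with $uc$ $Y$-open and the three other edges at $c$ $Y$-closed.

**Definition (permitted steps).** Let $R=R_k$, $k_1<k\le K-5$, and $\eta\in\{0,1\}^{\mathcal D}$. A step $u\to u'$ between adjacent vertices of $R$ is permitted if $uu'$ is $Y$-open, or if $u\in\mathcal A$, $\eta_u=1$ and $\mathsf P_u$ holds. Let $\Phi=\Phi_R(Y,\mathcal A,\eta)=1$ iff some sequence of permitted steps in $R$ leads from the start side to the end side; otherwise $\Phi=0$.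

Example: if $u\in\mathcal A$, $\eta_u=1$, $uc$ is open and all other edges at $u$ and at $c$ are closed, then one may step from $u$ to every neighbour in $R$. From a neighbour $u'\ne c$ the step back over $uu'$ is not given by an open edge: steps are directed. $\Phi$ is increasing in $\mathcal A$ and in $\eta$, but not in $Y$: opening a second edge at $c$ destroys the witness.

**Lemma 10.** Suppose Flex holds everywhere, there is a $Y$-open path $\gamma_{k_1}$ in $R_{k_1}$ from start to end side, and for each $k_1<k\le K-5$ there is a permitted crossing $\gamma_k$ of $R_k$ in the model $(Y,\mathcal A,\eta')$. Then the prefix of $\xi$ of length $2^{K-5}$ is seen in $X$ on a path starting at an edge incident to $S_0$.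

*Proof.* **Step 1: follow the crossings.** Take the $\gamma_k$ simple and stopped at the end side, and concatenate them as in Section 6; all steps are taken forward. We show along this walk that each vertex in the $\gamma_k$-part is visited by the end of stage $k+4$. The start lies in $S_0$ and is visited. Let $u\to u'$ be a step in $R_k\subset W_{k+4}$, with $u$ visited by the end of stage $k+4$.

If $uu'$ is $Y$-open, it is reached at the first visit of one of its endpoints, so by (F3) $u'$ is visited by the end of stage $k+4$.

Otherwise $k>k_1$, $u\in\mathcal A$, $\eta'_u=1$ and $\mathsf P_u$ holds with a witness $c$. By (2), $i(u)\ge k+1$, so $u$ was visited in a stage $\le k+4\le j(u)$, and by (4) its entrance index satisfies $\xi_{D+1}\ne\xi_{D+2}$. We claim that $c$ was not visited before $u$. First, $c\in Q_u$, so $c\notin S_0$. If $c$ had been visited before $u$, its entrance edge would come from a vertex $c'\ne u$ visited still earlier. Then $\{c,c'\}$ would be a reached $Y$-closed edge, and by (F1) one of $c,c'$ would lie in $\mathcal A$; this is impossible, since both differ from $u$ and are within distance $2$ of $u\in\mathcal A$. So $uc$ was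 fresh at the visit of $u$, and its try succeeded as it is $Y$-open. By the visiting rule at active vertices, all edges at $u$ became reached, and by (F3) $u'$ is visited by the end of stage $k+4$.

**Step 2: read off a long prefix.** Thus a vertex $x\in R_{K-5}$ is visited, with $|x|\ge3\cdot2^{K-5}$, $x\notin S_0$. The ancestor chain of its entrance edge is a chain of consecutively adjacent edges from an edge incident to $S_0$ to an edge at $x$, so its length, which is the index of the entrance edge, is at least the graph distance from $S_0$ to $x$, hence at least $3\cdot2^{K-5}-5\cdot2^{k_1}\ge2^{K-5}$. The first $2^{K-5}$ edges of the chain read the prefix. ∎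

## 12. Active vertices are worth a multiple of $M^{-5}$ in density

**Proposition 11.** For $k_1$ large and $k_1<k\le K-5$: if $Y$ is i.i.d. Bernoulli$(\frac12)$, $\mathcal A\sim\nu$, $\eta_x\sim$ Bernoulli$(q_x)$, all independent, then $P(\Phi_{R_k}=0)\le C\exp(-c\,2^{c_1k/2})$.

*Proof.* We interpolate: let $P_{p,t}$ be the law with $Y\sim$ Bernoulli$(p)$ and $\eta_x\sim$ Bernoulli$(tq_x)$, $p\in[\frac12,\frac34]$, $t\in[0,1]$. At $t=0$ no active vertex helps, and $\Phi$ is the ordinary crossing indicator. We show that raising $t$ compensates for a small loss in $p$.

**Setup: sizes.** Write $R=R_k$, $\bar m=m_{k+3}\le3m_{k+1}$, $r_*=8\bar m+20$. By (2), for $k_1$ large every $x\in\mathcal D$ within distance $2r_*$ of $R$ has $i(x)\in\{k+1,k+2,k+3\}$, so $m_{k+1}\le M_x\le\bar m$. If $u\in R$, $x\in\mathcal D$ and $|x-u|\le4(M_u+M_x)$, then $|x|-4M_x\le14\cdot2^k+4\bar m$, which forces $|x|<2^{k+4}$ for $k_1$ large (as $M_x\le|x|^\sigma+1$); so $M_x\le\bar m$ and $|x-u|\le8\bar m\le r_*$.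

**Setup: derivatives.** Call $x\in\mathcal A$ *$\eta$-pivotal* if $\Phi(\eta_x=1)=1$ and $\Phi(\eta_x=0)=0$, and let $\Gamma_x=P_{p,t}(x\in\mathcal A,\ x\ \eta\text{-pivotal})$, which is nonzero only for $x\in R$. For an edge $e$ let $\mathrm{Piv}_e$ be the event $\Phi(Y_e=1)=1$, $\Phi(Y_e=0)=0$. $E_{p,t}\Phi$ is a polynomial in $(p,t)$ and
$$\partial_tE_{p,t}\Phi=\sum_xq_x\Gamma_x,\qquad\partial_pE_{p,t}\Phi\le\sum_eP_{p,t}(\mathrm{Piv}_e),\tag{5}$$
the second sum over the edges at distance at most $2$ from $R$. The inequality drops the negative terms of the derivative formula; $\Phi$ is not monotone in $Y$, but only this upper bound is needed.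

Let $V_e$ be the set of $x\in\mathcal D$ within distance $r_*$ of an endpoint of $e$, let $N_e=\{\mathcal A\cap V_e=\emptyset\}$, and let $\bar\lambda=m_{k+1}^{-4}$. Then $\lambda_x\le\bar\lambda$ on $V_e$, and $|V_e|\bar\lambda\le C\bar m^2m_{k+1}^{-4}\le\frac12$ for $k_1$ large.

**Step 1: if no active vertex is near $e$, make one.** We show
$$\sum_eP_{p,t}(\mathrm{Piv}_e\cap N_e)\le C\sum_{u\in R}\lambda_u^{-1}\Gamma_u .\tag{6}$$
Let $R$ be horizontal; for vertical $R$ replace left/right by bottom/top. On $N_e$, no event $\mathsf P_x$, $x\in\mathcal A$, depends on edges within distance $3$ of $e$. So on $\mathrm{Piv}_e\cap N_e$, with $Y_e=1$, a simple permitted crossing exists and must use $e\subset R$ as an open edge, exactly once, say in the direction $u\to v$. Put $Y_e=0$. Let $\mathcal L$ be the set of vertices reachable by permitted steps in $R$ from the left side, and $\mathcal R$ the set of vertices from which the right side is reachable. Then $u\in\mathcal L$, $v\in\mathcal R$, and $\mathcal L\cap\mathcal R=\emptyset$; as the right side is in $\mathcal R$, $u$ is not in it.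

*Choice of $b$.* If a neighbour of $u$ lies in the right side (it is then unique), let $b$ be it and $\gamma^+=\{b\}$. Otherwise take a simple permitted path (with $Y_e=0$) from $v$ to the right side, let $b$ be the last neighbour of $u$ on it ($v$ is one) and $\gamma^+$ its part from $b$ on. In all cases $\gamma^+\subset\mathcal R$ contains neither $u$ nor any neighbour of $u$ other than $b$.

*Case (i): $u$ not in the left side.* Take a simple permitted path (with $Y_e=0$) from the left side to $u$; it lies in $\mathcal L$. Let $a$ be the first neighbour of $u$ on it and $\gamma^-$ its part up to $a$; $\gamma^-$ contains neither $u$ nor other neighbours of $u$. As $a\in\mathcal L$ and $b,v\in\mathcal R$, $a\ne b$ and $a\ne v$. Let $c,d$ be the other two neighbours of $u$ in $\mathbb Z^2$, possibly outside $R$. They are not on $\gamma^-\cup\gamma^+$ and, by the choice of $b$, not in the right side. Modify: $Y(ua)=Y(uc)=1$, $Y(ub)=Y(ud)=0$, the three other edges at $c$ closed; add $u$ to $\mathcal A$. The edge $e=uv$ is one of the reset edges.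

*Case (ii): $u$ in the left side.* Let $c\ne b$ be any other neighbour of $u$; it is not in the right side and not on $\gamma^+$. Set $Y_e=0$, then $Y(ub)=0$, $Y(uc)=1$, the three other edges at $c$ closed; add $u$ to $\mathcal A$.

The new $\mathcal A$ is admissible: a point of $\mathcal A$ in conflict with $u$ would lie within $r_*$ of $u$, hence in $V_e$. No event $\mathsf P_x$ of another $x\in\mathcal A$, and no edge at such an $x$, is changed.

*With $\eta_u=0$ there is no crossing.* We claim that the set reachable from the left side is contained in $\mathcal L\cup\{c\}$. Steps from $\mathcal L$ over edges that were open when $Y_e=0$, or by old active vertices, stay in $\mathcal L$. The only edges open now that were not open when $Y_e=0$ are among $ua$, which has both endpoints in $\mathcal L$, and $uc$. From $c\notin\mathcal A$ one can only go to $u\in\mathcal L$, as $uc$ is the only open edge at $c$. Neither $\mathcal L$ nor $c$ meets the right side, so $\Phi=0$.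

*With $\eta_u=1$ there is a crossing.* Two neighbours of $u$ are not adjacent, so the prescriptions do not collide, and $\mathsf P_u$ holds with witness $c$. All modified edges are incident to $u$ or $c$, and $\gamma^-,\gamma^+$ avoid both, so they are still permitted. In case (i) follow $\gamma^-$ to $a$, then $a\to u$ over the open edge $ua$; in case (ii) start at $u$. Then $u\to b$, since $u$ is active with $\eta_u=1$ and $\mathsf P_u$ holds; then $\gamma^+$. So $\Phi=1$.

Hence $u\in\mathcal A$ is $\eta$-pivotal in the new configuration. Given $u$ and the new configuration, the old one is determined by $e\ni u$ (4 choices) and the old states of the at most $4+12=16$ edges incident to $u$ or to a neighbour of $u$. The $Y$-weights change by a factor at most $3^{16}$, as $p/(1-p)\le3$; the variables $\eta$ do not change; and by (3) the old $\nu$-weight is $\lambda_u^{-1}$ times the new one. Summing over configurations and $e$ gives (6) with $C=4\cdot2^{16}\cdot3^{16}$.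

**Step 2: if there are active vertices near $e$, remove them.** Let $\mathcal A\cap V_e=\{x_1,\dots,x_r\}\ne\emptyset$ in a fixed ordering, and $\mathcal A_i=\mathcal A\setminus\{x_1,\dots,x_{i-1}\}$. If $\mathrm{Piv}_e$ holds for $\mathcal A$ (with $Y,\eta$ fixed), then either it holds for $\mathcal A_{r+1}=\mathcal A\setminus V_e$, or for some $i$ it holds for $\mathcal A_i$ but not for $\mathcal A_{i+1}$. In the latter case monotonicity in $\mathcal A$ gives $\Phi(\mathcal A_{i+1},Y_e=0)\le\Phi(\mathcal A_i,Y_e=0)=0$; hence $\Phi(\mathcal A_{i+1},Y_e=1)=0$, while $\Phi(\mathcal A_i,Y_e=1)=1$. Removing $x_i$ has the same effect on $\Phi$ as setting $\eta_{x_i}=0$, so for $\mathcal A_i$ the event $G_{x_i,e}$ occurs, where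
$$G_{x,e}=\{x\in\mathcal A,\ \eta_x=1,\ x\text{ is }\eta\text{-pivotal after setting }Y_e=1\}.$$
By (3), restoring a removed set $S\subset V_e$ costs $\prod_{x\in S}\lambda_x\le\bar\lambda^{|S|}$. Since $\sum_{S\subset V_e}\bar\lambda^{|S|}=(1+\bar\lambda)^{|V_e|}\le e^{|V_e|\bar\lambda}$, and in the first alternative $S\ne\emptyset$,
$$P(\mathrm{Piv}_e\cap N_e^c)\le(e^{|V_e|\bar\lambda}-1)P(\mathrm{Piv}_e\cap N_e)+e^{|V_e|\bar\lambda}\sum_{x\in V_e}P(G_{x,e}).$$
The pivotality in $G_{x,e}$ depends neither on $\eta_x$ nor on $Y_e$. So $P(G_{x,e})$ is $tq_x$ times the probability that $x\in\mathcal A$ is pivotal after setting $Y_e=1$, and this probability is $p^{-1}$ times that of the same event together with $Y_e=1$, hence at most $p^{-1}\Gamma_x$. Thus $P(G_{x,e})\le tq_xp^{-1}\Gamma_x\le2q_x\Gamma_x$. With $|V_e|\bar\lambda\le\frac12$, $e^{1/2}-1\le1$ and $e^{1/2}\le2$,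
$$P(\mathrm{Piv}_e)\le2P(\mathrm{Piv}_e\cap N_e)+4\sum_{x\in V_e}q_x\Gamma_x .\tag{7}$$

**Step 3: the differential inequality.** Sum (7) over $e$. Each $x$ lies in at most $Cr_*^2\le C\bar m^2$ sets $V_e$, and for $u\in R$ we have $\lambda_u^{-1}\le\bar m^4$, $q_u^{-1}\le20\,\bar m^{1/2}$. By (5) and (6),
$$\partial_pE_{p,t}\Phi\le C\sum_u\lambda_u^{-1}\Gamma_u+C\bar m^2\sum_xq_x\Gamma_x\le C_1\bar m^5\sum_xq_x\Gamma_x=C_1\bar m^5\,\partial_tE_{p,t}\Phi .$$

**Step 4: trade $p$ for $t$.** Let $\delta_k=\min(\frac14,(C_1\bar m^5)^{-1})$. Along $(p,t)=(\frac12+\delta_k(1-s),s)$, $s\in[0,1]$, the derivative of $E_{p,t}\Phi$ is $\partial_tE\Phi-\delta_k\,\partial_pE\Phi\ge0$. Hence $P_{1/2,1}(\Phi=1)\ge P_{1/2+\delta_k,0}(\Phi=1)$, and the latter is the ordinary crossing probability of $R_k$ at density $\frac12+\delta_k$. Apply Lemma 4 with $h=2^k$. As $\delta_k\ge c\,2^{-5\sigma k}=c\,2^{-c_1k/2}$,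
$$P_{1/2,1}(\Phi=0)\le C\exp(-c\,\delta_k2^{c_1k})\le C\exp(-c\,2^{c_1k/2}).\qquad∎$$

## 13. Positive probability at all scales: proof of Theorem 2(a)

By Lemmas 5 and 9, $(Y,\mathcal A,\eta')$ has the law required in Proposition 11. By RSW, $R_{k_1}$ has a $Y$-open crossing from start to end side with probability at least $c_2$. By Proposition 11 and Lemma 7 the hypotheses of Lemma 10 hold with probability at least
$$c_2-\sum_{k>k_1}C\exp(-c\,2^{c_1k/2})-\sum_{|z|\ge7\cdot2^{k_1}}3e^{-0.08M_z}\ \ge\ \frac{c_2}2$$
if $k_1$ was chosen large; here $M_z=\lceil2^{\sigma i}\rceil$ for $2^i\le|z|<2^{i+1}$, and there are at most $C4^i$ such $z$, so the last sum converges and is small for $k_1$ large. The bound is uniform in $K$, and $S_0$ does not depend on $K$.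

So for each $n$, with $P$-probability at least $c_2/2$, the prefix $(\xi_1,\dots,\xi_n)$ is seen in $X$ on a path starting at an edge incident to the fixed finite set $S_0$. These events decrease in $n$, so their intersection has probability at least $c_2/2$. On it, some one of the finitely many starting edges serves for infinitely many $n$, hence for all $n$, and by König's lemma, as in Lemma 3, $\xi$ is seen from it. Thus $\rho(\xi)\ge c_2/2>0$, and $\rho(\xi)=1$ by Lemma 3. If $r_m(\xi)$ is bounded, so is $L_n(\xi)$, which gives the last sentence of (a). This proves Theorem 2(a), and with the reduction in Section 1, Theorem 1 for every $\beta\in(0,1)$. ∎
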